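# A model where $\mathrm{NS}_{\omega_1}$ is precipitous and no tail club guessing ideal is

## 1. Tail club guessing, generic ultrapowers, iterated ultrapowers

$\mathrm{Lim}$ is the class of limit ordinals, and for a set of ordinals $X$ and an ordinal $\zeta$, $X\setminus\zeta=\{\xi\in X:\xi\ge\zeta\}$.

**Definition 1.1 (almost containment).** For sets of ordinals $X,Y$, write $X\subseteq^*Y$ iff there is $\zeta<\sup(X)$ with $X\setminus\zeta\subseteq Y$.

For example, let $Y$ be the set of even numbers and $X=Y\cup\{3\}$. Then $X\not\subseteq Y$, but $X\setminus 4\subseteq Y$ and $4<\omega=\sup X$, so $X\subseteq^*Y$.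

**Definition 1.2 (tail club guessing).** A tail club guessing (TCG) sequence on $\omega_1$ is a sequence $\vec C=\langle C_\alpha:\alpha\in\omega_1\cap\mathrm{Lim}\rangle$ such that each $C_\alpha$ is a cofinal subset of $\alpha$ and for every club $D\subseteq\omega_1$ there is $\alpha$ with $C_\alpha\subseteq^*D$.

If $C_\alpha\subseteq^* D\cap E$ with $D,E$ club, then $\alpha$ is a limit of points of $E$, so $\alpha\in E$. Hence there are stationarily many $\alpha$ with $C_\alpha\subseteq^*D$.

As an example, suppose $\diamondsuit$ holds, witnessed by $\langle A_\alpha:\alpha<\omega_1\rangle$. If $A_\alpha$ is cofinal in the limit ordinal $\alpha$, let $C_\alpha\subseteq A_\alpha$ be cofinal of type $\omega$; otherwise let $C_\alpha$ be any cofinal subset of type $\omega$. Given a club $D$, the limit points of $D$ form a club, so some limit point $\alpha$ of $D$ has $A_\alpha=D\cap\alpha$, and then $C_\alpha\subseteq D$. So $\vec C$ is a TCG sequence. A non-example: let $C_\alpha$ be the set of successor ordinals below $\alpha$. With $D=\omega_1\cap\mathrm{Lim}$,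 no $\alpha$ has $C_\alpha\subseteq^*D$.

**Definition 1.3 (the filter).** Write $S_D=\{\alpha\in\omega_1\cap\mathrm{Lim}:C_\alpha\subseteq^*D\}$. The filter $\mathrm{TCG}(\vec C)$ is generated by the sets $S_D$, $D\subseteq\omega_1$ club. Its dual ideal is the tail club guessing ideal of $\vec C$.

For instance, $S_{\mathrm{Lim}}$ consists of the $\alpha$ for which a tail of $C_\alpha$ consists of limit ordinals; so $\omega\notin S_{\mathrm{Lim}}$, and every element is a limit of limit ordinals.

**Fact 1.4.** If $\vec C$ is a TCG sequence, the sets $S_D$ form a base of $\mathrm{TCG}(\vec C)$, which is a proper normal filter extending the club filter.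

*Proof.* $S_D\cap S_{D'}=S_{D\cap D'}\neq\emptyset$, which gives the base and properness. $S_D\subseteq D$, since $\alpha\in S_D$ is a limit of points of $D$. For normality let $D_\xi$ $(\xi<\omega_1)$ be clubs. If $C_\alpha\setminus\zeta\subseteq\triangle_\xi D_\xi$ and $\xi<\alpha$, then $C_\alpha\setminus\max(\zeta,\xi+1)\subseteq D_\xi$. So $S_{\triangle D_\xi}\subseteq\triangle_\xi S_{D_\xi}$. In particular the filter is countably complete: $S_{\bigcap_n D_n}\subseteq\bigcap_nS_{D_n}$. $\square$

**Definition 1.5 (precipitousness).** Let $I$ be an ideal on $\omega_1$. A set is $I$-positive if it is not in $I$. A $V$-generic $G\subseteq P(\omega_1)/I$ amounts to an ultrafilter on $P(\omega_1)^V$ disjoint from $I$, and $\mathrm{Ult}(V,G)$ is formed with the functions on $\omega_1$ that lie in $V$. $I$ is precipitous iff for every $I$-positive $S$, every generic ultrapower $\mathrm{Ult}(V,G)$ with $[S]_I\in G$ is well-founded. A filter is precipitous iff its dual ideal is.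

Two examples. First, with a measurable $\kappa$ in place of $\omega_1$, let $I$ be dual to a $\kappa$-complete nonprincipal ultrafilter $U$. Then $P(\kappa)/I$ has two elements, the only generic is $U$, and $\mathrm{Ult}(V,U)$ is well-founded since $U$ is countably complete. So $I$ is precipitous.

Second, let $I$ be the ideal of countable subsets of $\omega_1$; every generic ultrapower by it is ill-founded. For uncountable $X$ put $f_X(\alpha)=\mathrm{otp}(X\cap\alpha)$. Given uncountable $Z\subseteq X$, enumerate $Z$ increasingly as $\langle z_\xi:\xi<\omega_1\rangle$ and let $Y$ be the set of all $z_{\xi+1}$. If $\alpha=z_{\eta+n+1}\in Y$ with $\eta$ zero or limit, then $f_Y(\alpha)=\eta+n<\eta+n+1=f_Z(\alpha)\le f_X(\alpha)$. So for each $X\in G$, the sets $Y\subseteq X$ with $f_Y<f_X$ on $Y$ are dense below $X$, and genericity gives $X_0\supseteq X_1\supseteq\cdots$ in $G$ with $f_{X_{n+1}}<f_{X_n}$ on $X_{n+1}$. The classes $[f_{X_n}]$ descend.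

$\mathrm{NS}_{\omega_1}$ is the nonstationary ideal on $\omega_1$. It is normal, and so is each TCG ideal. We use the following for both.

**Fact 1.6.** Let $W$ be a model of ZFC, $\kappa=\omega_1^W$, $I$ a proper normal ideal on $\kappa$ in $W$ containing the nonstationary sets, and $E$ a $W$-generic for the $I$-positive sets with $\mathrm{Ult}(W,E)$ well-founded, identified with a transitive $M$; let $j:W\to M$ be the embedding. Then $\mathrm{crit}(j)=\kappa=[\mathrm{id}]$, $j(\kappa)=\omega_1^M>\kappa$, and for $X\in P(\kappa)\cap W$: $X\in E\iff\kappa\in j(X)$.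

*Proof.* Let $f\in W$ be regressive on a positive $X$. If every $X\cap f^{-1}\{\xi\}$ were in $I$, the diagonal intersection $F$ of the sets $\kappa\setminus (X\cap f^{-1}\{\xi\})$ would be in the dual filter, and $\alpha\in F\cap X$, $\alpha>f(\alpha)$, would give $\alpha\notin f^{-1}\{f(\alpha)\}$, absurd. So $f$ is constant on a positive subset of $X$, and by genericity a function regressive on a set in $E$ is constant on a set in $E$. Hence the elements of $[\mathrm{id}]$ are exactly the $[c_\xi]$, $\xi<\kappa$, with $c_\xi$ constant. The same applied to functions with a bound $\gamma<\kappa$ gives $[c_\gamma]=\gamma$ for $\gamma<\kappa$. So $[\mathrm{id}]=\kappa<j(\kappa)=j(\omega_1)=\omega_1^M$. The last claim is Łoś's theorem for $[\mathrm{id}]\in j(X)$. $\square$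

**Definition 1.7 (partitions).** An $I$-partition of a positive set $S$ is a maximal family of positive subsets of $S$ with pairwise intersections in $I$. $\mathcal W_{n+1}\le\mathcal W_n$ means that each member of $\mathcal W_{n+1}$ is a subset of a member of $\mathcal W_n$.

For example, if $S$ is the disjoint union of stationary $S_0,S_1$, then $\{S_0,S_1\}\le\{S\}$ are $\mathrm{NS}_{\omega_1}$-partitions of $S$.

**Fact 1.8 (Jech–Prikry; Jech, Set Theory, Lemma 22.19).** $I$ is precipitous iff for every positive $S$ and $I$-partitions $\mathcal W_0\ge\mathcal W_1\ge\cdots$ of $S$ there are $X_0\supseteq X_1\supseteq\cdots$, $X_n\in\mathcal W_n$, with $\bigcap_nX_n\ne\emptyset$.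

**Fact 1.9 (iterated ultrapowers).** Let $U\in L[U]$ and $L[U]\models$ "$U$ is a normal measure on $\kappa$". Put $M_0=L[U]$, take ultrapowers by the image of $U$ at successors and direct limits at limits, with maps $i_{\xi\eta}:M_\xi\to M_\eta$; all $M_\xi$ are well-founded and taken transitive. Write $\kappa_\xi=i_{0\xi}(\kappa)$.

1. The $\kappa_\xi$ increase strictly and $\mathrm{crit}(i_{\xi\eta})=\kappa_\xi$ for $\xi<\eta$. $M_1$ has the same subsets of $\kappa$ as $M_0$, and the later critical points exceed $\kappa$, so $P(\kappa)\cap M_\eta=P(\kappa)\cap M_0$ for all $\eta$.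
2. For $A\in P(\kappa)\cap L[U]$: $A\in U\iff\kappa\in i_{01}(A)$.
3. Every element of $M_\lambda$ is $i_{0\lambda}(f)(\kappa_{\xi_1},\dots,\kappa_{\xi_n})$ for some $f\in L[U]$ with domain $\kappa^n$ and $\xi_1<\dots<\xi_n<\lambda$.
4. The iteration is formed inside $L[U]$, so $i_{0\lambda}\restriction x\in L[U]$ for every set $x\in L[U]$.

The case $\lambda=1$ is the usual ultrapower by $U$: the elements of $M_1$ are the $i_{01}(f)(\kappa)$.

**Fact 1.10 (Kunen; Jech, Set Theory, Thm 19.14).** Consider sets $D$ with $D\in L[D]$ and $L[D]\models$ "$D$ is a normal measure on $\kappa$". For given $\kappa$ there is at most one such $D$. If $\kappa_1<\kappa_2$ and $D_1,D_2$ are such for $\kappa_1,\kappa_2$, then for some $\lambda$, $L[D_2]$ is the $\lambda$-th iterated ultrapower of $L[D_1]$ by $D_1$ (formed inside $L[D_1]$), and $D_2=i_{0\lambda}(D_1)$.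

**Fact 1.11 (Silver).** GCH holds in $L[U]$.

**Definition 1.12 ($\omega$-distributivity).** A poset is $\omega$-distributive if the intersection of countably many dense open sets is dense. Then it adds no new function from $\omega$ into the ground model.

A $\sigma$-closed poset is an example. The finite partial functions from $\omega$ to $\kappa$ are not: $\bigcap_n\{p:n\in\mathrm{dom}\,p\}$ is empty.

## 2. Does precipitousness pass from $\mathrm{NS}_{\omega_1}$ to the ideals $\mathrm{TCG}(\vec C)$?

The paper "The Precipitousness Of Tail Club Guessing Ideals" is the origin of the following question.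

**Question.** Is it consistent that $\mathrm{NS}_{\omega_1}$ is precipitous but there is a tail club guessing sequence $\vec C$ on $\omega_1$ such that $\mathrm{TCG}(\vec C)$ is not precipitous?

For orientation, these results are quoted. From a measurable cardinal one obtains a model in which $\mathrm{NS}_{\omega_1}$ is precipitous (Jech–Magidor–Mitchell–Prikry, JMMP below). If a Woodin cardinal is Levy collapsed to $\omega_2$, then in the extension $\mathrm{NS}_{\omega_1}$ and every tail club guessing ideal on $\omega_1$ are precipitous. From a measurable cardinal one can build a model in which $\mathrm{NS}_{\omega_1}$ is not precipitous but some tail club guessing ideal on $\omega_1$ is.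

The answer is yes, relative to one measurable cardinal.

**Theorem A.** Let $V=L[U]$, where $U$ is a normal measure on $\kappa$. There is a set-forcing extension $W$ of $V$ with $\omega_1^W=\kappa$, $\omega_2^W=\kappa^{+V}$, such that in $W$:

1. $\mathrm{NS}_{\omega_1}$ is precipitous;
2. there is a TCG sequence $\vec C$ with all $C_\alpha$ of order type $\omega$;
3. for every TCG sequence $\vec C$, every $\mathrm{TCG}(\vec C)$-positive $S$ and every generic $E\ni S$, $\mathrm{Ult}(W,E)$ is ill-founded. In particular no $\mathrm{TCG}(\vec C)$ is precipitous.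

A precipitous ideal on $\omega_1$ yields an inner model with a measurable cardinal (Jech–Prikry; JMMP). So "$\mathrm{NS}_{\omega_1}$ is precipitous and some TCG ideal is not" is equiconsistent with a measurable cardinal.

**Theorem B (ZFC; a supplement not needed for the Question).** If $\mathrm{NS}_{\omega_1}$ is precipitous and for some TCG sequence $\vec C$ some generic ultrapower by $\mathrm{TCG}(\vec C)$ is well-founded, then there are a countable $\kappa_0$ and $U_0$ with $L[U_0]\models$ "$U_0$ is a normal measure on $\kappa_0$" such that $U_0^\#$ exists (i.e. $0^\dagger$ exists).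

The easiest case goes the other way. Suppose that, for a stationary $T$, $\mathrm{TCG}(\vec C)$ happens to be the filter generated by the clubs and $T$. The positive sets are then the $X$ with $X\cap T$ stationary, and a generic for the TCG ideal is the same as a generic for $\mathrm{NS}_{\omega_1}$ containing $T$. So if $\mathrm{NS}_{\omega_1}$ is precipitous, this TCG ideal is too.

In general one might try to transfer precipitousness by Fact 1.8. Given TCG-partitions $\mathcal W_0\ge\mathcal W_1\ge\cdots$ of $S$, their members are stationary, so one would like to use them as $\mathrm{NS}_{\omega_1}$-partitions. This stops at once, for two reasons. For distinct $X,X'\in\mathcal W_n$ the set $X\cap X'$ is in the TCG ideal but may be stationary. And a stationary $Y\subseteq S$ lying in the TCG ideal may meet every member of $\mathcal W_n$ in a nonstationary set, so maximality can fail. If we add such sets $Y$ to $\mathcal W_n$, the chain that precipitousness of $\mathrm{NS}_{\omega_1}$ provides may run through the added sets. The obstruction is that a generic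 for the TCG ideal need not be generic for $\mathrm{NS}_{\omega_1}$. The next section finds a feature that all generics of the first kind share.

## 3. A set almost contained in all clubs computes a normal measure

In this section $W$ is a model of ZFC, $\kappa=\omega_1^W$, and $U\in W$ satisfies $U\in L[U]$ and $L[U]\models$ "$U$ is a normal measure on $\kappa$".

Let $j:W\to M$ be a well-founded generic ultrapower by $\mathrm{TCG}(\vec C)$, with generic $E$. Put $C^*=j(\vec C)_\kappa\in M$, a cofinal subset of $\kappa$. For each club $D\in W$ we have $S_D\in E$, so $\kappa\in j(S_D)$ by Fact 1.6, so $C^*\subseteq^*j(D)\cap\kappa=D$. Hence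
$$C^*\subseteq^*D\quad\text{for every club }D\subseteq\kappa\text{ in }W.\tag{1}$$
So the target model contains one set that diagonalizes all clubs of $W$. If every set in $U$ contains a club of $W$, then $C^*$ decides membership in $U$, and $M$ contains $U$, hence $L[U]$. We show that this is too much information for $M$ to hold when $\omega_2^W=(\kappa^+)^{L[U]}$.

**Lemma 3.1.** Let $j:W\to M$ be a well-founded generic ultrapower by $\mathrm{NS}_{\omega_1}$ or by some $\mathrm{TCG}(\vec C)$, $M$ transitive. There are $\lambda\ge1$ and $k=i_{0\lambda}:L[U]\to L[j(U)]$, the iterated ultrapower of Fact 1.9, with $k(\kappa)=j(\kappa)$, $k(U)=j(U)$. Moreover $P(\kappa)\cap L[U]=P(\kappa)\cap L[j(U)]=:\mathcal P\in M$ and $(\kappa^+)^{L[U]}=(\kappa^+)^{L[j(U)]}<j(\kappa)$.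

*Proof.* $j\restriction L[U]:L[U]\to L[j(U)]$ is elementary, where $L[j(U)]^M=L[j(U)]$. So $j(U)\in L[j(U)]$ and $L[j(U)]\models$ "$j(U)$ is a normal measure on $j(\kappa)$", and $j(\kappa)>\kappa$. Fact 1.10, applied in $W[E]$ to $U$ and $j(U)$, gives $\lambda$ and $k=i_{0\lambda}$ with $k(U)=j(U)$, so $k(\kappa)=j(\kappa)>\kappa$ and $\lambda\ge1$. By Fact 1.9(1) the two models have the same subsets of $\kappa$, and $\mathcal P\in L[j(U)]\subseteq M$. Well-orders of $\kappa$ are coded by subsets of $\kappa$, so the two models have the same $\kappa^+$; it is below $j(\kappa)$ since $j(\kappa)$ is inaccessible in $L[j(U)]$. $\square$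

**Lemma 3.2.** Suppose every $A\in U$ contains a club of $W$. If $j:W\to M$ is a well-founded generic ultrapower by $\mathrm{TCG}(\vec C)$, then $U\in M$, hence $L[U]\subseteq M$.

*Proof.* We claim $U=\{A\in\mathcal P:C^*\subseteq^*A\}$, and the right side is in $M$. If $A\in U$, then $A$ contains a club of $W$, so $C^*\subseteq^*A$ by (1). If $A\in\mathcal P\setminus U$, then $\kappa\setminus A\in U$, so $C^*\subseteq^*\kappa\setminus A$; since $C^*$ is unbounded in $\kappa$, $C^*\not\subseteq^*A$. $\square$

**Proposition 3.3.** Suppose every $A\in U$ contains a club of $W$ and $\omega_2^W=(\kappa^+)^{L[U]}$. Then no generic ultrapower of $W$ by any $\mathrm{TCG}(\vec C)$ is well-founded.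

*Proof.* Suppose $j:W\to M$ is one, and let $k=i_{0\lambda}$ be as in Lemma 3.1. Put $\mu=(\kappa^+)^{L[U]}=\omega_2^W$.

**Step 1: $k$ and $j$ agree at $\mu$.** This identifies $k(\mu)$ as a cardinal of $M$. We have $k(\mu)=(k(\kappa)^+)^{L[j(U)]}=(j(\kappa)^+)^{L[j(U)]}=j(\mu)=\omega_2^M$.

**Step 2: $k''\mu$ is cofinal in $k(\mu)$.** Look first at $\lambda=1$. An ordinal below $i_{01}(\mu)$ is represented by a function $\kappa\to\mu$ in $L[U]$, which is bounded by some $\delta<\mu$ as $\mu$ is regular there; so the ordinal is at most $i_{01}(\delta)$. In general we prove by induction on $\xi\le\lambda$ that $i_{0\xi}''\mu$ is cofinal in $i_{0\xi}(\mu)$. At a successor step, $i_{0\xi}(\mu)$ is regular and greater than $\kappa_\xi$ in $M_\xi$, so functions $\kappa_\xi\to i_{0\xi}(\mu)$ in $M_\xi$ are bounded, so $i_{\xi,\xi+1}$ is continuous at $i_{0\xi}(\mu)$, and the claim passes from $\xi$ to $\xi+1$. At a limit $\xi$, an ordinal below $i_{0\xi}(\mu)$ is $i_{\eta\xi}(x)$ with $\eta<\xi$, $x<i_{0\eta}(\mu)$; then $x\le i_{0\eta}(\delta)$ for some $\delta<\mu$,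 so $i_{\eta\xi}(x)\le i_{0\xi}(\delta)$.

**Step 3: the contradiction.** $k\restriction\mu\in L[U]$ by Fact 1.9(4), and $L[U]\subseteq M$ by Lemma 3.2. So $M$ has a cofinal map from $\mu$ into $\omega_2^M$, while $\mu<j(\kappa)=\omega_1^M$. This contradicts the regularity of $\omega_2^M$ in $M$. $\square$

This tells us what to force over $V=L[U]$: we want $\kappa=\omega_1$, $\kappa^+=\omega_2$, a club inside each $A\in U$, $\mathrm{NS}_{\omega_1}$ precipitous, and some TCG sequence.

## 4. The Levy collapse of $\kappa$ and one club through a set in $U$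

From now on $V=L[U]$ and $i:V\to N=\mathrm{Ult}(V,U)$. We use: ${}^\kappa N\subseteq N$, $P(\kappa)^N=P(\kappa)$, $\kappa^{+N}=\kappa^+$; $N\models2^\kappa=\kappa^+$; $i(\kappa)$ is inaccessible in $N$, so $i(\kappa)>\kappa^{++N}$; every element of $N$ is $i(f)(\kappa)$ with $f\in V$, $\mathrm{dom} f=\kappa$; and $i''\kappa^+$ is cofinal in $i(\kappa^+)$, because functions $\kappa\to\kappa^+$ are bounded. Also $|i(\kappa^+)|^V\le(\kappa^+)^\kappa=\kappa^+$.

Let $\mathrm{Col}=\mathrm{Col}(\omega,{<}\kappa)$ be the set of finite functions $s$ with $\mathrm{dom}(s)\subseteq(\kappa\setminus\{0\})\times\omega$ and $s(\alpha,n)<\alpha$. It is $\kappa$-c.c. As $s\in V_\kappa$, $i(s)=s$, and $i(\mathrm{Col})=\mathrm{Col}(\omega,{<}i(\kappa))$. If $G\subseteq\mathrm{Col}$ is generic, then in $V[G]$: $\kappa=\omega_1$, CH, and $2^{\omega_1}=\omega_2=\kappa^+$.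

If $G^*$ is $N$-generic for $i(\mathrm{Col})$, then $G=G^*\cap\mathrm{Col}$ is $V$-generic for $\mathrm{Col}$: a maximal antichain $A\in V$ of $\mathrm{Col}$ has size $<\kappa$, so $A\in V_\kappa$ and $A=i(A)$ is maximal in $i(\mathrm{Col})$. Then $i$ extends to an elementary $j_0:V[G]\to N[G^*]$, $j_0(\tau^G)=i(\tau)^{G^*}$: if $s\in G$ forces $\varphi(\tau)$, then $i(s)=s\in G^*$ forces $\varphi(i(\tau))$ over $N$.

Consider the simplest club shooting. Let $A\in U$, and in $V[G]$ let $P$ be the set of nonempty closed bounded subsets of $\kappa$ contained in $A$, ordered by end-extension.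

**$P$ is $\omega$-distributive.** Suppose $s\in\mathrm{Col}$ forces that $\dot p\in P$ has no extension in $\bigcap_n\dot D_n$, the $\dot D_n$ dense open. Take an $N$-generic $G^*\ni s$. In $N[G]$, $|P|\le\kappa$ and $2^\kappa=\kappa^+<i(\kappa)=\omega_1^{N[G^*]}$, so $N[G^*]$ contains a filter $K\ni p$ on $P$ generic over $N[G]$. It is generic over $V[G]$, since $P(P)^{V[G]}\subseteq N[G]$: such sets have names of size $\le\kappa$. Let $h=\bigcup K$, a closed unbounded subset of $\kappa$. Now $h\cup\{\kappa\}\in j_0(P)$, because $h\subseteq A=i(A)\cap\kappa$ and $\kappa\in i(A)$. It is below $q=j_0(q)$ for every $q\in K$, and $K\cap D_n\ne\emptyset$, so it is an extension of $j_0(p)$ in $\bigcap_nj_0(D_n)$. By elementarity of $j_0$, $p$ has an extension in $\bigcap_nD_n$, a contradiction. $\square$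

So the first plan is: after $\mathrm{Col}$, shoot clubs through the sets in $U$ and nothing else. For precipitousness of $\mathrm{NS}_{\omega_1}$ we need to catch stationary sets $Z$: to lift $i$ to some $j$ with $\kappa\in j(Z)$. For $Z\in V[G]$ this works. Let $\dot Z$ be a $\mathrm{Col}$-name, and suppose no $G^*$ catches it, i.e. $\kappa\notin i(\dot Z)^{G^*}$ for all $G^*$. Let $A$ be the set of $\alpha$ such that no $s\in \mathrm{Col}$ forces $\alpha\in\dot Z$. If $A\notin U$, choose $s_\alpha\Vdash\alpha\in\dot Z$ for $U$-many $\alpha$; then $i(\langle s_\alpha\rangle)(\kappa)\in i(\mathrm{Col})$ forces $\kappa\in i(\dot Z)$, and a $G^*$ containing it catches $Z$. So $A\in U$ and $Z\cap A=\emptyset$; the club through $A$ makes $Z$ nonstationary.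

This computation stops after the first club. Let $h$ be the generic club added by $P$, and $Z=\kappa\setminus h$. Every $\alpha<\kappa$ is forced into $Z$ by some condition, namely $\{\delta\}$ with $\delta\in A$, $\delta>\alpha$. So the set of $\alpha$ that some condition forces into $Z$ is all of $\kappa$, and $U$ gives no reason for $Z$ to be nonstationary. Yet no lift $j$ of $i$ to the extension catches $Z$: $j(h)$ is closed and $j(h)\cap\kappa=h$ is unbounded in $\kappa$, so $\kappa\in j(h)$. The condition of $i(\mathrm{Col}*\dot P)$ forcing $\kappa\in i(\dot Z)$ is there, but it is in no filter that lifts $i$. For this $Z$ the club $h$ helps. For an uncaught set named at a later stage, no club disjoint from it is at hand, and the argument for precipitousness cannot start on it.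

The remedy is to let the lifts decide. If $Z$ is caught by no lift, then $\kappa\in j(\kappa\setminus Z)$ for every lift $j$. That is exactly what the proof of distributivity used about $A$: one needs $\kappa\in j(X)$ in order to put $\kappa$ on top of the generic club. So we can shoot a club through $\kappa\setminus Z$ as well. We do this for all such sets, at all stages, in an iteration of length $\kappa^+$.

## 5. The iteration $R_{\kappa^+}=\mathrm{Col}*\dot P_{\kappa^+}$

**A place to find generics.** Let $F_0\subseteq\mathrm{Col}(\omega,\kappa^{+++V})$ be $V$-generic and $V^+=V[F_0]$. All posets in $V$ or $N$ used below have $V$-cardinality $\le\kappa^+$, so their power sets in $V$, and hence those in $N$, have $V$-cardinality $\le\kappa^{++}$ and are countable in $V^+$. Counting nice names, the same holds for the corresponding posets in generic extensions of $V$ and $N$ by such posets inside $V^+$. So $V^+$ contains all the generics we want. By homogeneity of $\mathrm{Col}(\omega,\kappa^{+++})$, a statement about parameters in $V$ (and about $V,N,i$,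 which are definable from $U$) holds in $V^+$ iff it is forced by $1$; so its truth does not depend on $F_0$ and is definable in $V$.

**Definition 5.1 (the posets).** By recursion in $V$ we choose names $\dot X_\xi$, $\xi<\kappa^+$, for subsets of $\kappa$. Given $\langle\dot X_\xi:\xi<\beta\rangle$, in $V[G]$ let $P_\beta$ be the set of functions $p$ with countable $\mathrm{dom}(p)\subseteq\beta$ such that for $\xi\in\mathrm{dom}(p)$, $p(\xi)$ is a nonempty closed bounded subset of $\kappa$ (so it has a maximum) and $p\restriction\xi\Vdash_{P_\xi}p(\xi)\subseteq\dot X_\xi$. Put $p\le q$ iff $\mathrm{dom}(p)\supseteq\mathrm{dom}(q)$ and $p(\xi)$ end-extends $q(\xi)$ for $\xi\in\mathrm{dom}(q)$. Let $R_\beta=\mathrm{Col}*\dot P_\beta$, with conditions $(s,\dot p)$ where $\dot p$ is a nice name of size $<\kappa$ forced to be in $\dot P_\beta$, coding $p$ as the countable set $\{(\xi,\delta):\delta\in p(\xi)\}\subseteq\beta\times\kappa$. Such names suffice: each of the $\omega$ many elements has fewer than $\kappa$ possible values by the $\kappa$-c.c. Identify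 $R_0$ with $\mathrm{Col}$, and put $(s,\dot p)\restriction\gamma=(s,\dot p\restriction\gamma)$.

If $\dot X_0$ is the canonical name $\check A$ with $A\in U$, then $P_1$ is, apart from the empty condition, the poset $P$ of Section 4. Being a condition is a local matter: it is checked at each $\xi\in\mathrm{dom}(p)$ separately, given $p\restriction\xi\in P_\xi$.

**Fact 5.2.** If $\gamma\le\beta$, $p\in P_\beta$, $q\in P_\gamma$, $q\le p\restriction\gamma$, then $q\cup p\restriction[\gamma,\beta)\in P_\beta$ and is $\le p$. So $P_\gamma$ is a complete suborder of $P_\beta$ with projection $p\mapsto p\restriction\gamma$. Further, let $H$ be $P_\gamma$-generic over a model $\mathcal M$ containing these posets, and $K$ a filter on $P_\beta/H=\{t\in P_\beta:t\restriction\gamma\in H\}$ generic over $\mathcal M[H]$. Then $K$ is an $\mathcal M$-generic filter on $P_\beta$ and $K\cap P_\gamma=H$.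

*Proof.* By induction on $\xi\in[\gamma,\beta]$, $q\cup p\restriction[\gamma,\xi)$ is a condition below $p\restriction\xi$: it therefore forces $p(\xi)\subseteq\dot X_\xi$ if $\xi\in\mathrm{dom}(p)$. If $A$ is a maximal antichain of $P_\gamma$ and $p\in P_\beta$, take $q\le p\restriction\gamma,a$ with $a\in A$; then $q\cup p\restriction[\gamma,\beta)\le p,a$. Incompatibility in $P_\gamma$ persists to $P_\beta$, since a common extension may be restricted to $\gamma$.

Now let $D\in\mathcal M$ be dense in $P_\beta$ and $t\in P_\beta/H$. For $q\le t\restriction\gamma$ there is $d\in D$ below $q\cup t\restriction[\gamma,\beta)$, and $d\restriction\gamma\le q$. So $\{d\restriction\gamma:d\in D,d\le t\}$ is dense below $t\restriction\gamma$ and meets $H$; thus $D\cap(P_\beta/H)$ is dense in $P_\beta/H$ and $K$ meets $D$. $K$ is upward closed in $P_\beta$, because $P_\beta/H$ is. Clearly $K\cap P_\gamma\subseteq H$. For $q\in H$ and $t\in P_\beta/H$ choose $q'\in H$ below $q$ and $t\restriction\gamma$; then $q'\cup t\restriction[\gamma,\beta)\in P_\beta/H$ is below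 $t$ and $q$. So $q\in K$ by genericity. $\square$

**Fact 5.3.** Let $\beta<\kappa^+$. In $V[G]$, $|P_\beta|\le\kappa$; in $V$, $|R_\beta|\le\kappa$; $R_\beta\in N$, and every subset of $R_\beta$ in $V$ is in $N$. Likewise $P_\beta\in N[G]$ and $P(P_\beta)^{V[G]}\subseteq N[G]$. So for $R_\beta$ genericity over $V$ and over $N$ agree, and for $P_\beta$ genericity over $V[G]$ and over $N[G]$ agree.

*Proof.* In $V[G]$, $|\beta|\le\omega_1$ and $\omega_1^\omega=\omega_1$ by CH. In $V$ there are at most $\kappa^{<\kappa}=\kappa$ nice names of size $<\kappa$ for subsets of $\beta\times\kappa$. The rest follows from ${}^\kappa N\subseteq N$; subsets of $P_\beta$ in $V[G]$ have names of size $\le\kappa$. $\square$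

**Fact 5.4.** $P_{\kappa^+}$ is $\kappa^+$-c.c. in $V[G]$. So $R_{\kappa^+}=\bigcup_{\beta<\kappa^+}R_\beta$ is $\kappa^+$-c.c. Each maximal antichain of $R_{\kappa^+}$ in $V$ lies in some $R_\beta$, $\beta<\kappa^+$, and each $R_{\kappa^+}$-name for a subset of $\kappa$ is equivalent to a nice $R_\beta$-name for some $\beta<\kappa^+$. Each maximal antichain of $i(R_{\kappa^+})$ in $N$ lies in some $i(R_\beta)$, $\beta<\kappa^+$.

*Proof.* Work in $V[G]$. By CH and the $\Delta$-system lemma, among $\omega_2$ conditions there are $\omega_2$ whose domains form a $\Delta$-system with root $d$; there are only $\omega_1$ possibilities for $p\restriction d$, so two of them, $p,q$, have $p\restriction d=q\restriction d$. By induction on $\xi$, $(p\cup q)\restriction\xi$ is a condition below $p\restriction\xi$ and $q\restriction\xi$. The statements about $R_{\kappa^+}$ follow, since a set of size $\le\kappa$ in the increasing union lies in one $R_\beta$. (If $r$ only forces a name to be a subset of $\kappa$, first replace it by a name which $1$ forces to be a subset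 of $\kappa$ and $r$ forces to be equal to it.) The last statement follows by elementarity and $\sup i''\kappa^+=i(\kappa^+)$. $\square$

**Fact 5.5.** Let $\beta<\kappa^+$. Every $V$-generic filter on $R_\beta$ extends, in a further forcing extension, to a $V$-generic filter on $R_{\kappa^+}$. Hence if $r\in R_\beta$ forces (for $R_{\kappa^+}$) a $\Delta_0$ statement about $R_\beta$-names, such as "$\dot D$ is a club in $\kappa$", "$\dot D\cap\dot Y=\emptyset$" or "no $\alpha<\kappa$ has $\dot C_\alpha\subseteq^*\dot D$", then it holds in $V[g]$ for every $V$-generic $g\ni r$ on $R_\beta$.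

*Proof.* Write $g=G*H$ and force with $P_{\kappa^+}/H$ over $V[G][H]$; use Fact 5.2. $\Delta_0$ statements are absolute between $V[g]$ and the larger extension. $\square$

**Definition 5.6 (lifts).** For $\beta\le\kappa^+$, a $\beta$-lift is an $N$-generic filter $\Gamma\in V^+$ on $i(R_\beta)$ such that $\Gamma^-:=\{r\in R_\beta:i(r)\in\Gamma\}$ is a $V$-generic filter on $R_\beta$.

Write $\Gamma=G^**H^*$ and $\Gamma^-=G*H$. Then $i$ extends to an elementary $j_\Gamma:V[\Gamma^-]\to N[\Gamma]$, $j_\Gamma(\tau^{\Gamma^-})=i(\tau)^\Gamma$, by the argument given for $j_0$. It extends $j_0:V[G]\to N[G^*]$, and since $i((s,\dot p))=(s,i(\dot p))$, we have $G=G^*\cap\mathrm{Col}$ and $H=\{p\in P_\beta:j_0(p)\in H^*\}$. For example, by Section 4, any $N$-generic $G^*\in V^+$ for $i(\mathrm{Col})$ is a $0$-lift.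

For $p\in P_\beta$, $\mathrm{dom}(p)$ is countable and each $p(\xi)$ is a bounded subset of $\kappa=\mathrm{crit}(j_0)$; so
$$\mathrm{dom}(j_0(p))=i''\mathrm{dom}(p),\qquad j_0(p)(i(\xi))=p(\xi).\tag{2}$$
For $\beta<\kappa^+$ we have $i\restriction\beta\in N$, hence $j_0\restriction P_\beta\in N[G^*]$. If $\gamma\le\beta$ and $\Gamma$ is a $\beta$-lift, then $\Gamma\cap i(R_\gamma)$ is a $\gamma$-lift, with $(\Gamma\cap i(R_\gamma))^-=\Gamma^-\cap R_\gamma$, and $j_\Gamma$ extends its embedding.

**Definition 5.7 (large names).** For $\beta<\kappa^+$, an $R_\beta$-name $\dot X$ for a subset of $\kappa$ is $\beta$-large if $\kappa\in j_\Gamma(\dot X^{\Gamma^-})=i(\dot X)^\Gamma$ for every $\beta$-lift $\Gamma$.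

If $A\in U$, then $\check A$ is $0$-large, since $i(\check A)^{\Gamma}=i(A)\ni\kappa$. The canonical name for $\kappa$ is $\beta$-large for all $\beta$, as $\kappa\in i(\kappa)$. If $A\in P(\kappa)\setminus U$, then $\check A$ is not $0$-large. Largeness is definable in $V$ from $\langle\dot X_\xi:\xi<\beta\rangle$ by homogeneity. If $\beta\le\xi$, then $\beta$-large names are $\xi$-large, because restrictions of $\xi$-lifts to $i(R_\beta)$ are $\beta$-lifts.

**Bookkeeping.** For each $\beta<\kappa^+$ there are at most $2^\kappa=\kappa^+$ nice $R_\beta$-names for subsets of $\kappa$. Fix a surjection $\pi:\kappa^+\to\kappa^+\times\kappa^+$ such that $\pi(\xi)=(\beta,\eta)$ implies $\beta\le\xi$. When $R_\beta$ is defined, fix an enumeration of length $\kappa^+$, with repetitions, of the $\beta$-large nice $R_\beta$-names. If $\pi(\xi)=(\beta,\eta)$, let $\dot X_\xi$ be the $\eta$-th of these. Then each $\dot X_\xi$ is $\xi$-large, and every $\beta$-large nice $R_\beta$-name is $\dot X_\xi$ for some $\xi\in[\beta,\kappa^+)$.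

Let $W=V[G][H]$ be the extension by $R_{\kappa^+}$.

## 6. Master conditions: distributivity and extension of lifts

For a generic $K\subseteq P_\beta$ and $\xi<\beta$ put $h_\xi=\bigcup\{q(\xi):q\in K,\ \xi\in\mathrm{dom}\,q\}$.

**Lemma 6.1.** For all $\beta<\kappa^+$:

* $(A_\beta)$ $\mathrm{Col}$ forces that $P_\beta$ is $\omega$-distributive.
* $(B_\beta)$ If $\gamma\le\beta$, $\Gamma$ is a $\gamma$-lift, $r\in R_\beta$ and $r\restriction\gamma\in\Gamma^-$, there is a $\beta$-lift $\Gamma'$ with $\Gamma'\cap i(R_\gamma)=\Gamma$ and $r\in\Gamma'^-$.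

*Proof.* Assume $(A_\xi)$ and $(B_\xi)$ for all $\xi<\beta$.

**Step (a): for $\xi<\beta$, $\dot X_\xi$ is forced to be unbounded in $\kappa$.** This is needed for the generic clubs to be unbounded. Let $r'=(s,\dot p)\in R_\xi$. Take a $0$-lift containing $s$; by $(B_\xi)$ with $\gamma=0$ there is a $\xi$-lift $\Gamma$ with $r'\in\Gamma^-$. As $\dot X_\xi$ is $\xi$-large, $\kappa\in j_\Gamma(X_\xi)$. So for $\zeta<\kappa$, $j_\Gamma(X_\xi)\not\subseteq\zeta+1=j_\Gamma(\zeta+1)$, hence $X_\xi\not\subseteq\zeta+1$. So no $r'$ forces $\dot X_\xi\subseteq\zeta+1$.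

**Step (b): for $\xi<\beta$ and $\zeta<\kappa$, the set $\{q\in P_\beta:\xi\in\mathrm{dom}\,q,\ \max q(\xi)>\zeta\}$ is dense open.** Given $p$, by (a) take $q_0\le p\restriction\xi$ in $P_\xi$ and $\delta>\zeta,\max p(\xi)$ with $q_0\Vdash\delta\in\dot X_\xi$. Then $q_0\cup\{(\xi,p(\xi)\cup\{\delta\})\}\cup p\restriction(\xi,\beta)$ is as required, with $p(\xi)=\emptyset$ if $\xi\notin\mathrm{dom}\,p$; it is a condition by Fact 5.2. Openness is clear. Consequently, for generic $K\subseteq P_\beta$, $h_\xi$ is unbounded in $\kappa$. For $q\in K$ with $\xi\in\mathrm{dom}\,q$ we have $h_\xi\cap(\max q(\xi)+1)=q(\xi)$, so $h_\xi$ is closed in $\kappa$. And $h_\xi\subseteq X_\xi$, since $q\restriction\xi\in K$ forces $q(\xi)\subseteq\dot X_\xi$.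

**Step (c): master conditions.** We put $\kappa$ on top of all the generic clubs at once. Let $G^*\in V^+$ be $N$-generic for $i(\mathrm{Col})$, $G=G^*\cap\mathrm{Col}$, and let $K\in N[G^*]$ be an $N[G]$-generic (equivalently, $V[G]$-generic) filter on $P_\beta$. Define $m_K\in N[G^*]$ by
$$\mathrm{dom}(m_K)=i''\beta,\qquad m_K(i(\xi))=h_\xi\cup\{\kappa\}.\tag{3}$$

**Claim.** $m_K\in j_0(P_\beta)$, and $m_K\le j_0(q)$ for all $q\in K$.

The set $i''\beta$ is in $N$ and has size $\le\kappa$, so it is countable in $N[G^*]$. By (b), $h_\xi\cup\{\kappa\}$ is closed, bounded in $i(\kappa)$, and end-extends each $q(\xi)$, $q\in K$; so once $m_K$ is a condition, $m_K\le j_0(q)$ by (2). We show by induction on $\xi\le\beta$ that $m_K\restriction i(\xi)\in j_0(P_\xi)$. Its domain is $i''\xi$, and being a condition is local. So it suffices to show, assuming $m_K\restriction i(\xi)\in j_0(P_\xi)$ for a $\xi<\beta$, that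
$$m_K\restriction i(\xi)\Vdash h_\xi\cup\{\kappa\}\subseteq j_0(\dot X_\xi)\quad\text{over }N[G^*].$$
If not, some $q'\le m_K\restriction i(\xi)$ forces the negation. Take $H'\in V^+$, $N[G^*]$-generic for $j_0(P_\xi)$, with $q'\in H'$. Then $\Gamma'=G^**H'$ is $N$-generic. The set $\{p\in P_\xi:j_0(p)\in H'\}$ consists of pairwise compatible conditions, by elementarity of $j_0$. It contains the $V[G]$-generic filter $K\cap P_\xi$, since $q'\le m_K\restriction i(\xi)\le j_0(p)$ for $p\in K\cap P_\xi$. Hence it equals $K\cap P_\xi$: if $q\notin K\cap P_\xi$, genericity gives $t\in K\cap P_\xi$ with $t\le q$ or $t\perp q$; the first would put $q$ in the filter, so $t\perp q$, and $q$ is not in the set. So $\Gamma'$ is a $\xi$-lift with $\Gamma'^-=G*(K\cap P_\xi)$. Since $\dot X_\xi$ is $\xi$-large, $\kappa\in j_{\Gamma'}(X_\xi)$; and $j_{\Gamma'}(X_\xi)\cap\kappa=X_\xi\supseteq h_\xi$. This contradicts the choice of $q'$, and the claim is proved.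

**Step (d): $(A_\beta)$.** We repeat the one-club argument of Section 4 with $m_K$. Suppose $s\in\mathrm{Col}$ forces that $\dot p\in\dot P_\beta$ has no extension in $\bigcap_n\dot D_n$, the $\dot D_n$ dense open. Take $G^*\ni s$ in $V^+$. In $N[G]$, $|P_\beta|\le\kappa$ and $2^\kappa=\kappa^+<i(\kappa)=\omega_1^{N[G^*]}$, so $P(P_\beta)\cap N[G]$ is countable in $N[G^*]$. Hence there is an $N[G]$-generic $K\in N[G^*]$ with $p\in K$. Then $m_K\le j_0(p)$, and $m_K\in\bigcap_nj_0(D_n)$, because there is some $q\in K\cap D_n$ and $m_K\le j_0(q)$. By elementarity of $j_0$ there is $q\le p$ in $\bigcap_nD_n$, a contradiction.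

**Step (e): $(B_\beta)$.** We may assume $\gamma<\beta$. Let $\Gamma=G^**H^*$, $\Gamma^-=G*H$, $r=(s,\dot p)$, $p=\dot p^G$. The plan is to extend $H$ to a generic $K$ inside $N[G^*]$, and then $H^*$ to a generic containing $m_K$.

*$H\in N[G^*]$.* By $(A_\gamma)$ and elementarity, $j_0(P_\gamma)$ is $\omega$-distributive in $N[G^*]$. $P_\gamma$ is countable in $N[G^*]$, and $H=\{q\in P_\gamma:j_0(q)\in H^*\}\in N[G^*][H^*]$ because $j_0\restriction P_\gamma\in N[G^*]$. So $H$, a subset of a countable set of $N[G^*]$, is in $N[G^*]$.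

*Choice of $K$.* Since $|P_\gamma|\le\kappa$ in $N[G]$, $N[G][H]$ has at most $\kappa^{+N}$ subsets of $P_\beta$, so $P(P_\beta)\cap N[G][H]$ is countable in $N[G^*]$. As $r\restriction\gamma\in\Gamma^-$, $p\restriction\gamma\in H$, so $p\in P_\beta/H$. By Fact 5.2 there is $K\in N[G^*]$, $N[G]$-generic for $P_\beta$, with $K\cap P_\gamma=H$ and $p\in K$.

*$m_K\restriction i(\gamma)\in H^*$.* By (b) and elementarity, for each $\xi<\gamma$ the set of $q\in j_0(P_\gamma)$ with $i(\xi)\in\mathrm{dom}\,q$ and $\max q(i(\xi))>\kappa$ is dense open; these are countably many sets in $N[G^*]$. By distributivity there is $q\in H^*$ with $i''\gamma\subseteq\mathrm{dom}\,q$ and $\max q(i(\xi))>\kappa$ for all $\xi<\gamma$. For $p'\in H$ with $\xi\in\mathrm{dom}\,p'$, $j_0(p')\in H^*$ is compatible with $q$, so $q(i(\xi))\cap(\max p'(\xi)+1)=p'(\xi)$. The ordinals $\max p'(\xi)$ are unbounded in $\kappa$ by (b), so $q(i(\xi))\cap\kappa=h_\xi$, and by closure $\kappa\in q(i(\xi))$. Thus $q(i(\xi))$ end-extends $h_\xi\cup\{\kappa\}$, i.e. $q\le m_K\restriction i(\gamma)$,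 and $m_K\restriction i(\gamma)\in H^*$.

*The lift.* By the Claim, $m_K\in j_0(P_\beta)$, so $m_K\in j_0(P_\beta)/H^*$. Choose in $V^+$ a filter $H'^*\ni m_K$ on $j_0(P_\beta)/H^*$ generic over $N[G^*][H^*]$. By Fact 5.2, applied in $N[G^*]$ by elementarity, $H'^*$ is $N[G^*]$-generic on $j_0(P_\beta)$ and $H'^*\cap j_0(P_\gamma)=H^*$. As in (c), $\{q\in P_\beta:j_0(q)\in H'^*\}$ consists of pairwise compatible conditions and contains $K$ (because $m_K\le j_0(q)$ for $q\in K$), so it equals $K$. So $\Gamma'=G^**H'^*$ is a $\beta$-lift with $\Gamma'\cap i(R_\gamma)=\Gamma$ and $\Gamma'^-=G*K\ni r$. $\square$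

**Corollary 6.2.** $P_{\kappa^+}$ is $\omega$-distributive in $V[G]$. So $\omega_1^W=\kappa$ and $\omega_2^W=\kappa^+=(\kappa^+)^{L[U]}$. For each $\xi<\kappa^+$, $X_\xi$ contains a club of $W$. In particular every $A\in U$ contains a club of $W$.

*Proof.* Given $p$ and dense open $D_n\subseteq P_{\kappa^+}$, choose maximal antichains $A_n\subseteq D_n$ and, by Fact 5.4, $\beta<\kappa^+$ with $p\in P_\beta$ and $A_n\subseteq P_\beta$ for all $n$. The set $\{q\in P_\beta:q\le a\text{ for some }a\in A_n\}$ is contained in $D_n$ and open in $P_\beta$. It is dense in $P_\beta$: any $p'\in P_\beta$ has a common extension with some $a\in A_n$, and its restriction to $\beta$ is one in $P_\beta$. Now $(A_\beta)$ gives an extension of $p$ in $\bigcap_nD_n$. So $\kappa=\omega_1^{V[G]}$ is preserved, and $\kappa^+$ is preserved by Fact 5.4. By step (b), $h_\xi$ is a club contained in $X_\xi$. If $A\in U$, then $\check A$ is $0$-large, so it is some $\dot X_\xi$. $\square$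

## 7. $\mathrm{NS}_{\omega_1}$ is precipitous in $W$

The next lemma is what Section 4 could not obtain from $U$ alone: stationary sets are caught.

**Lemma 7.1.** Let $\dot Z$ be an $R_\beta$-name for a subset of $\kappa$, $\beta<\kappa^+$, and let $r\in R_{\kappa^+}$ force (over $V$, for $R_{\kappa^+}$) that $\dot Z$ is stationary. If $\beta'\in[\beta,\kappa^+)$ and $r\in R_{\beta'}$, there is a $\beta'$-lift $\Gamma$ with $r\in\Gamma^-$ and $\kappa\in j_\Gamma(Z)$.

*Proof.* Otherwise let $\dot X$ be a nice $R_{\beta'}$-name for $\kappa\setminus Z$ if $r$ is in the generic, and for $\kappa$ otherwise. Let $\Gamma$ be a $\beta'$-lift. If $r\in\Gamma^-$, then $\kappa\notin j_\Gamma(Z)$, so $\kappa\in i(\kappa)\setminus j_\Gamma(Z)=j_\Gamma(X)$; if $r\notin\Gamma^-$, then $j_\Gamma(X)=i(\kappa)\ni\kappa$. So $\dot X$ is $\beta'$-large, hence $\dot X=\dot X_\xi$ for some $\xi\ge\beta'$. By Corollary 6.2, $r$ forces $Z$ to be disjoint from a club, a contradiction. $\square$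

**Proposition 7.2.** $W\models\mathrm{NS}_{\omega_1}$ is precipitous.

*Proof.* By Fact 1.8, suppose towards a contradiction that $r_{-1}\in R_{\kappa^+}$ forces that $\dot S$ is stationary and $\dot{\mathcal W}_0\ge\dot{\mathcal W}_1\ge\cdots$ are $\mathrm{NS}$-partitions of $\dot S$ with no $X_0\supseteq X_1\supseteq\cdots$, $X_n\in\dot{\mathcal W}_n$, $\bigcap_nX_n\ne\emptyset$. The plan is to build in $V^+$ a $\kappa^+$-lift together with a chain $X_n\in\mathcal W_n$ such that $\kappa\in\bigcap_nj(X_n)$, and then to reflect the chain by absoluteness.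

By Fact 5.4 take $\beta_{-1}<\kappa^+$ with $r_{-1}\in R_{\beta_{-1}}$ and $\dot S$ an $R_{\beta_{-1}}$-name. In $V^+$ enumerate the maximal antichains of $i(R_{\kappa^+})$ in $N$ as $\langle\mathcal A_n:n\ge0\rangle$ and those of $R_{\kappa^+}$ in $V$ as $\langle\mathcal B_n:n\ge0\rangle$. We construct in $V^+$, for $n\ge-1$, $\beta_n<\kappa^+$, $r_n\in R_{\beta_n}$, $R_{\beta_n}$-names $\dot Z_n$ for subsets of $\kappa$ (with $\dot Z_{-1}=\dot S$) and $b_n\in i(R_{\beta_n})$ such that:

* $b_n$ belongs to some $\beta_n$-lift; $b_n\le i(r_n)$; $b_n\Vdash\kappa\in i(\dot Z_n)$ over $N$;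
* $r_{n+1}\le r_n$, $b_{n+1}\le b_n$, and $r_{n+1}\Vdash\dot Z_{n+1}\in\dot{\mathcal W}_{n+1}$, $\dot Z_{n+1}\subseteq\dot Z_n$;
* $b_{n+1}$ is below an element of $\mathcal A_{n+1}$ and below $i(r)$ for some $r\in\mathcal B_{n+1}$;

and $b_0$ is also to be covered by the last clause, with $n+1=0$, so that all indices occur.

**Step 1: the start.** Lemma 7.1 gives a $\beta_{-1}$-lift $\Gamma$ with $r_{-1}\in\Gamma^-$ and $\kappa\in j_\Gamma(S)$. Take $b_{-1}\in\Gamma$ below $i(r_{-1})$ forcing $\kappa\in i(\dot S)$.

**Step 2: turning $b_n$ into a set.** This lets us preserve $b_n$ when we pass to a new lift. Let $\Gamma\ni b_n$ be a $\beta_n$-lift, and write $b_n=i(f)(\kappa)$ with $f:\kappa\to R_{\beta_n}$, $f\in V$. Let $\dot Y$ be the $R_{\beta_n}$-name for $\{\alpha\in\dot Z_n:f(\alpha)\in\text{generic}\}$. The generic filter is sent to $\Gamma'$ by $j_{\Gamma'}$, so for any $\beta'$-lift $\Gamma'$ with $\beta'\ge\beta_n$: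
$$\kappa\in j_{\Gamma'}(Y)\iff\kappa\in j_{\Gamma'}(Z_n)\ \text{and}\ b_n\in\Gamma'.\tag{4}$$
So $\kappa\in j_\Gamma(Y)$.

**Step 3: some $r'\le r_n$ forces $\dot Y$ to be stationary.** Otherwise $r_n$ forces some $\dot D$, an $R_\beta$-name with $\beta_n\le\beta<\kappa^+$ by Fact 5.4, to be a club disjoint from $\dot Y$. Since $b_n\le i(r_n)$, $r_n\in\Gamma^-$. By $(B_\beta)$ extend $\Gamma$ to a $\beta$-lift $\Gamma'$. Then $r_n\in\Gamma'^-$, and by Fact 5.5, $D=\dot D^{\Gamma'^-}$ is a club in $\kappa$ disjoint from $Y$ in $V[\Gamma'^-]$. Now $j_{\Gamma'}(D)\cap\kappa=D$ is unbounded in $\kappa$, so $\kappa\in j_{\Gamma'}(D)$; and $\kappa\in j_{\Gamma'}(Y)$ by (4). But $j_{\Gamma'}(D)\cap j_{\Gamma'}(Y)=\emptyset$, a contradiction.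

**Step 4: the next member of the chain.** Argue in an extension by a generic containing $r'$. $Y\subseteq Z_n\subseteq S$ is stationary, so by maximality of $\mathcal W_{n+1}$ there is $X\in\mathcal W_{n+1}$ with $X\cap Y$ stationary. If $n\ge0$, $X\subseteq X'$ for some $X'\in\mathcal W_n$, and $X'\cap Z_n\supseteq X\cap Y$ is stationary; as $Z_n\in\mathcal W_n$, $X'=Z_n$. Thus $X\subseteq Z_n$; for $n=-1$ this is trivial. So there are $r_{n+1}\le r'$ and $\dot Z_{n+1}$ such that $r_{n+1}$ forces $\dot Z_{n+1}\in\dot{\mathcal W}_{n+1}$, $\dot Z_{n+1}\subseteq\dot Z_n$ and $\dot Z_{n+1}\cap\dot Y$ stationary. By Fact 5.4 choose $\beta_{n+1}\ge\beta_n$ such that $r_{n+1}\in R_{\beta_{n+1}}$, $\dot Z_{n+1}$ is without loss of generality an $R_{\beta_{n+1}}$-name, $\mathcal A_{n+1}\subseteq i(R_{\beta_{n+1}})$ and $\mathcal B_{n+1}\subseteq R_{\beta_{n+1}}$.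

**Step 5: the next $b$.** By Lemma 7.1 there is a $\beta_{n+1}$-lift $\Gamma'$ with $r_{n+1}\in\Gamma'^-$ and $\kappa\in j_{\Gamma'}(Z_{n+1}\cap Y)$. By (4), $b_n\in\Gamma'$. Pick $a\in\mathcal A_{n+1}\cap\Gamma'$ and $r\in\mathcal B_{n+1}\cap\Gamma'^-$, and let $b_{n+1}\in\Gamma'$ be below $b_n$, $a$, $i(r)$, $i(r_{n+1})$ and force $\kappa\in i(\dot Z_{n+1})$. This completes the construction.

**Step 6: the limit is a lift.** Let $\Gamma$ be the filter on $i(R_{\kappa^+})$ generated by the $b_n$. It meets all $\mathcal A_n$, so it is $N$-generic. The set $\Gamma^-=\{r:i(r)\in\Gamma\}$ is upward closed and meets every maximal antichain of $R_{\kappa^+}$ in $V$. It is a filter: given $r,r'\in\Gamma^-$, the set of $t$ with $t\le r,r'$ or $t\perp r$ or $t\perp r'$ is dense; take a maximal antichain inside it and an element $t\in\Gamma^-$ of it. As $i(t)$ is compatible with $i(r)$ and $i(r')$, $t$ is compatible with $r$ and $r'$, so $t\le r,r'$. So $\Gamma$ is a $\kappa^+$-lift. Let $j=j_\Gamma:V[\Gamma^-]\to N[\Gamma]$. Since $b_n\le i(r_n)$, $r_n\in\Gamma^-$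 for all $n$. With $X_n=\dot Z_n^{\Gamma^-}$ we have $X_n\in\mathcal W_n$, $X_0\supseteq X_1\supseteq\cdots$, and $\kappa\in j(X_n)$ for all $n\ge0$.

**Step 7: reflection.** The sequence $\langle X_n\rangle$ is only known to be in $V^+$; we bring a chain into $V[\Gamma^-]$. Let $T\in V[\Gamma^-]$ be the set of pairs $(\langle Y_0,\dots,Y_k\rangle,\alpha)$ with $Y_l\in\mathcal W_l$, $Y_0\supseteq\cdots\supseteq Y_k\ni\alpha$, ordered by extension of the first coordinate with the same $\alpha$. In $V^+$, $j(T)$ has the infinite branch given by $\langle j(X_n)\rangle$ and $\kappa$. As $N[\Gamma]$ is a transitive model of ZFC, absoluteness of well-foundedness gives an infinite branch of $j(T)$ in $N[\Gamma]$. By elementarity $T$ has one in $V[\Gamma^-]$, that is, a chain with an $\alpha$ in its intersection. This contradicts what $r_{-1}\in\Gamma^-$ forces. $\square$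

**Remark 7.3.** The same construction cannot be run for a TCG ideal: no $\kappa^+$-lift $\Gamma$ has the property (1), i.e. $C^*=j_\Gamma(\vec C)_\kappa$ almost contained in every club of $V[\Gamma^-]$, for a sequence $\vec C\in V[\Gamma^-]$ of cofinal sets. For otherwise, by Corollary 6.2, $U=\{A\in P(\kappa)^N:C^*\subseteq^*A\}\in N[\Gamma]$ as in Lemma 3.2, so $V=L[U]\subseteq N[\Gamma]$ and $i\restriction\kappa^+\in N[\Gamma]$ maps $\kappa^+<i(\kappa)=\omega_1^{N[\Gamma]}$ cofinally into $i(\kappa^+)=\omega_2^{N[\Gamma]}$. This is the case $\lambda=1$ of Proposition 3.3.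

## 8. A tail club guessing sequence in $W$

Proposition 3.3 would be empty for us without TCG sequences in $W$. We let $G$ itself guess: at an inaccessible $\alpha$, a late coordinate of $G$ picks one of the cofinal $\omega$-sequences added by an early part of $G$.

For $\alpha<\kappa$ inaccessible in $V$ let $\nu(\alpha)=(\alpha^{++})^V<\kappa$. Choose in $V$ a $\mathrm{Col}(\omega,{<}\nu(\alpha))$-name $\dot a(\alpha)$ for an enumeration $\langle a^\alpha_\eta:\eta<\nu(\alpha)\rangle$, possibly with repetitions, of all cofinal subsets of $\alpha$ of order type $\omega$ in the extension. It exists: $\alpha$ is countable in the extension, and since $\mathrm{Col}(\omega,{<}\nu(\alpha))$ is $\nu(\alpha)$-c.c. of size $\nu(\alpha)$ and GCH holds, there are at most $\nu(\alpha)$ nice names for subsets of $\alpha$. In $V[G]$ let $C_\alpha=a^\alpha_\eta$, evaluated by $G\cap\mathrm{Col}(\omega,{<}\nu(\alpha))$, where $\eta=(\bigcup G)(\nu(\alpha),0)$. For other limit $\alpha<\kappa$ let $C_\alpha$ be any cofinal subset of type $\omega$.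

**Proposition 8.1.** $\vec C$ is a TCG sequence in $W$.

*Proof.* Suppose $r=(s,\dot p)$ forces $\dot D$ to be a club in $\kappa$ with no $\alpha$ such that $C_\alpha\subseteq^*\dot D$. By Fact 5.4 fix $\beta<\kappa^+$ with $r\in R_\beta$ and $\dot D$ a nice $R_\beta$-name, so that $\dot D\in N$. Let $\nu=(\kappa^{++})^N$, the value at $\kappa$ of the image under $i$ of the function $\alpha\mapsto\nu(\alpha)$. We look for a $\beta$-lift in which the $\kappa$-th set is contained in $D$.

**Step 1: decide $D$ early.** In $V^+$ take $G_1\ni s$, $N$-generic for $\mathrm{Col}(\omega,{<}\nu)$, and $G=G_1\cap\mathrm{Col}$. In $N[G]$, $P(P_\beta)$ has size $\le\kappa^+<\nu$, so it is countable in $N[G_1]$. Hence there is an $N[G]$-generic $K\in N[G_1]$ on $P_\beta$ with $\dot p^G\in K$. Then $G*K$ is $V$-generic on $R_\beta$ by Fact 5.3 and contains $r$, so $D=\dot D^{G*K}\in N[G_1]$ is a club in $\kappa$ by Fact 5.5.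

**Step 2: steer the guess.** Since $\kappa$ is countable in $N[G_1]$, some $c\subseteq D$ in $N[G_1]$ is cofinal in $\kappa$ of type $\omega$; say $c$ is the $\eta$-th element of the enumeration $i(\dot a)(\kappa)^{G_1}$, $\eta<\nu$. Extend $G_1$ to an $N$-generic $G^*\in V^+$ for $\mathrm{Col}(\omega,{<}i(\kappa))$ with $G^*\cap\mathrm{Col}(\omega,{<}\nu)=G_1$ and $(\bigcup G^*)(\nu,0)=\eta$. This is possible since the coordinate $(\nu,0)$ lies outside $\mathrm{Col}(\omega,{<}\nu)$: choose the rest of $G^*$ generic over $N[G_1]$ and containing $\{((\nu,0),\eta)\}$. As $\kappa$ is inaccessible in $N$, $j_0(\vec C)_\kappa=c$.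

**Step 3: lift and reflect.** By the Claim in Lemma 6.1(c), $m_K\in j_0(P_\beta)$. Let $H^*\ni m_K$ be $N[G^*]$-generic in $V^+$ for $j_0(P_\beta)$. As in that step, $\{q\in P_\beta:j_0(q)\in H^*\}=K$, so $\Gamma=G^**H^*$ is a $\beta$-lift with $\Gamma^-=G*K\ni r$. Now $j_\Gamma(\vec C)_\kappa=c\subseteq D\subseteq j_\Gamma(D)$. By elementarity, in $V[G*K]$ there is $\alpha<\kappa$ with $C_\alpha\subseteq^*D$. By Fact 5.5 this contradicts the choice of $r$. $\square$

**Proof of Theorem A.** $\omega_1^W=\kappa$ and $\omega_2^W=\kappa^{+V}$ by Corollary 6.2. (1) is Proposition 7.2. (2) is Proposition 8.1; all $C_\alpha$ have type $\omega$. For (3), every $A\in U$ contains a club of $W$ and $\omega_2^W=(\kappa^+)^{L[U]}$ by Corollary 6.2, so Proposition 3.3 applies. In particular, in $W$ the ideal $\mathrm{NS}_{\omega_1}$ is precipitous and $\mathrm{TCG}(\vec C)$, for the $\vec C$ of this section, is not. So the answer to the Question is yes. $\blacksquare$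

## 9. Both kinds of well-foundedness give $0^\dagger$: proof of Theorem B

We recall sharps. For a set $a$ of ordinals, a theorem of Kunen, relativized to $a$, says that a nontrivial elementary embedding $L[a]\to L[a]$ with critical point above $\sup a$ yields $a^\#$. For example, if $\rho>\sup a$ is measurable, the ultrapower embedding by a measure on $\rho$ restricts to such an embedding with critical point $\rho$, because it fixes $a$; so $a^\#$ exists. For $U_0$ as in Theorem B, $U_0^\#$ means $a^\#$ for a set of ordinals $a\in L[U_0]$ coding $U_0$.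

Let $W$ be the universe, $\kappa=\omega_1$, $\mathrm{NS}_{\omega_1}$ precipitous. By the theorem of Jech–Prikry and JMMP (Jech, Thm 22.33), $\kappa$ is measurable in an inner model. So there is $U\in L[U]$ with $L[U]\models$ "$U$ is a normal measure on $\kappa$", and we are in the setting of Section 3.

### 9.1. Every $A\in U$ contains a club

This makes Lemma 3.2 available. Let $j:W\to M$ be any generic ultrapower by $\mathrm{NS}_{\omega_1}$, with generic $E$; $M$ is transitive. We show that for $A\in P(\kappa)\cap L[U]$:
$$A\in U\iff\kappa\in j(A).\tag{5}$$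
Given (5): if $A\in U$ and $\kappa\setminus A$ were stationary, take $E\ni\kappa\setminus A$; then $\kappa\in j(\kappa\setminus A)$, so $\kappa\notin j(A)$, a contradiction.

Work in $W[E]$. Lemma 3.1 gives $k=i_{0\lambda}:L[U]\to L[j(U)]$ with $\lambda\ge1$, $k(U)=j(U)$. We know $\kappa\in k(A)\iff A\in U$ from Fact 1.9, since $\mathrm{crit}(i_{1\lambda})>\kappa$ if $\lambda>1$. So (5) follows once $j(A)=k(A)$. For this we show that every such $A$ is definable from $U$ and ordinals that both embeddings fix.

**Step 1: common fixed points.** Let $\mathcal F$ be the class of strong limit cardinals $\delta>\lambda,\kappa$ with $\mathrm{cf}(\delta)>\kappa$. Let $\delta\in\mathcal F$. Then $j(\delta)=\delta$: functions $\kappa\to\delta$ in $W$ are bounded, so $j(\delta)=\sup_{\gamma<\delta}j(\gamma)$, and $|j(\gamma)|\le|({}^\kappa\gamma)^W|<\delta$ for $\gamma<\delta$. Also $k(\delta)=\delta$: in $L[U]$, $\delta$ is a strong limit cardinal of cofinality $>\kappa$. By Fact 1.9(3), each ordinal below $i_{0\lambda}(\delta)$ is given by a function $\kappa^n\to\delta$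 in $L[U]$ together with a finite subset of $\lambda$. Such functions are bounded, so $k(\delta)=\sup_{\gamma<\delta}k(\gamma)$, and $|k(\gamma)|\le|\lambda|^{<\omega}\cdot|\gamma|^\kappa<\delta$, computed in $L[U]$, for infinite $\gamma<\delta$.

$\mathcal F$ is a proper class, closed under suprema of increasing sequences of regular length $>\kappa$. Choose an increasing sequence $\langle\theta_\xi\rangle$ in $\mathcal F$ of regular length $>\kappa$ with $\mathrm{otp}(\mathcal F\cap\theta_{\xi+1})\ge\theta_\xi$. Its supremum $\theta$ is in $\mathcal F$, and $\mathrm{otp}(\mathcal F\cap\theta)=\theta$.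

**Step 2: condensation.** We show: if $B\subseteq P(\kappa)$, then $P(\kappa)\cap L[B]\subseteq L_{(2^\kappa)^+}[B]\subseteq L_\theta[B]$.

Let $A\in P(\kappa)\cap L[B]$ and $B'=B\cap L[B]$; by induction $L_\tau[B]=L_\tau[B']$ for all $\tau$. Choose a limit $\tau>\kappa$ with $A\in L_\tau[B']$ and $B'\subseteq L_\tau[B']$, and $Y\prec(L_\tau[B'],\in,B')$ with $(\kappa+1)\cup\{A\}\cup B'\subseteq Y$ and $|Y|\le2^\kappa$. The transitive collapse of $Y$ fixes every element of $Y\cap P(\kappa)$, because $\kappa\subseteq Y$. As $B'\subseteq Y$, it collapses $(Y,\in,B')$ to $(L_{\tau'}[B'],\in,B')$ for some $\tau'<(2^\kappa)^+$. So $A\in L_{\tau'}[B']\subseteq L_{(2^\kappa)^+}[B]$. Finally $(2^\kappa)^+<\theta$, as $\theta$ is a strong limit cardinal above $\kappa$.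

**Step 3: a definable hull containing $P(\kappa)\cap L[U]$.** By Step 2, $U\subseteq L_{(2^\kappa)^+}[U]$, so $U$ is definable over that level with its predicate, and $U\in L_\theta[U]$. Let $X$ be the set of elements of $L_\theta[U]$ definable in $L_\theta[U]$ from parameters in $\kappa\cup(\mathcal F\cap\theta)\cup\{U\}$. Since $L_\theta[U]$ has a well-order definable in it from $U$, $X\prec L_\theta[U]$. As $\kappa=\bigcup U\in X$ and $\kappa\subseteq X$, the transitive collapse of $X$ fixes $\kappa$ and all elements of $X\cap P(\kappa)$, so it maps $U$ to $\bar U=U\cap X$. As $L_\theta[U]\models V=L[U]$, $X$ collapses to $L_{\bar\theta}[\bar U]$ with $\bar\theta=\mathrm{otp}(X\cap\theta)$, and $\bar\theta=\theta$ because $\mathcal F\cap\theta\subseteq X$ has order type $\theta$. So $\bar U\in L_\theta[\bar U]$ and $L_\theta[\bar U]\models$ "$\bar U$ is a normal measure on $\kappa$". By Step 2 for $\bar U$, all subsets of $\kappa$ in $L[\bar U]$ are in $L_\theta[\bar U]$. Hence so are all sequences $\langle A_\xi:\xi<\gamma\rangle\in L[\bar U]$, $\gamma\le\kappa$,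 of subsets of $\kappa$, since they are coded by subsets of $\kappa$. So $L[\bar U]\models$ "$\bar U$ is a normal measure on $\kappa$". By Kunen's uniqueness (Fact 1.10), $\bar U=U$. So $U\subseteq X$, and, taking complements, $P(\kappa)\cap L[U]\subseteq X$.

**Step 4: $j(A)=k(A)$.** Each $A\in P(\kappa)\cap L[U]$ is defined in $L_\theta[U]$ by some formula from $U$ and ordinals below $\kappa$ or in $\mathcal F\cap\theta$. Both $j$ and $k$ fix these ordinals and $\theta$, and $j(U)=k(U)$. So $j(A)$ and $k(A)$ are defined in $L_\theta[j(U)]$ by the same formula from the same parameters, and $j(A)=k(A)$. This proves (5).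

### 9.2. A countable measure

Now let $j:W\to M$ be a well-founded generic ultrapower by some $\mathrm{TCG}(\vec C)$. By 9.1 and Lemma 3.2, $U\in M$. By Lemma 3.1 and GCH in $L[j(U)]$, $\mathcal P=P(\kappa)\cap L[j(U)]$ has size $(\kappa^+)^{L[j(U)]}<j(\kappa)=\omega_1^M$ in $L[j(U)]\subseteq M$, so $U\subseteq\mathcal P$ is countable in $M$. Therefore $M\models$ "there are $\kappa_0<\omega_1$ and a countable $U_0\in L[U_0]$ with $L[U_0]\models U_0$ is a normal measure on $\kappa_0$". By elementarity there are such $\kappa_0,U_0$ in $W$. Then $P(\kappa_0)\cap L[U_0]=U_0\cup\{\kappa_0\setminus A:A\in U_0\}$ is countable, so $\mu_0=(\kappa_0^+)^{L[U_0]}<\omega_1=\kappa$.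

### 9.3. Its sharp

Let $j:W\to M$ be a generic ultrapower by $\mathrm{NS}_{\omega_1}$ with generic $E$, $M$ transitive. As $U_0$ is a countable set of subsets of $\kappa_0<\kappa=\mathrm{crit}(j)$, $j(U_0)=j''U_0=U_0$. So $e=j\restriction L[U_0]:L[U_0]\to L[U_0]$ is elementary with critical point $\kappa$. By GCH in $L[U_0]$ there is $a\subseteq\mu_0$, $a\in L[U_0]$, coding $U_0$, so that $L[a]=L[U_0]$. As $a$ is bounded in $\kappa=\mathrm{crit}(e)$, $e(a)=a$. By Kunen's theorem relativized to $a$, $a^\#$ exists in $W[E]$. Since $a^\#$ is unique and absolute, it is the same in two mutually generic extensions of $W$, so it lies in $W$. So $U_0^\#$ exists, i.e. $0^\dagger$ exists. $\blacksquare$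

Read contrapositively: if $0^\dagger$ does not exist and $\mathrm{NS}_{\omega_1}$ is precipitous, then all generic ultrapowers by TCG ideals are ill-founded. Nothing here claims that $0^\dagger$ is the exact strength of simultaneous precipitousness.
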